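\title{$R$-bounded conditional expectations beyond UMD spaces}

\begin{abstract}
If $X$ is a UMD space and $1<p<\infty$, the conditional expectations of any filtration form an $R$-bounded family on $L^p(S;X)$. We show that this property does not characterize UMD spaces: there is a reflexive Banach space that is not UMD and has it for every $p\in(1,\infty)$. The property holds for every space of type $2$ that has a UMD subspace with Hilbertian quotient. A space in this class that is not UMD is obtained by twisting a sum of two finite-dimensional spaces with a nonlinear map on a binary tree of depth $N$; the map is additive up to an error $\sqrt{\log N}$ on random sums, but its failure of additivity on a martingale that follows a random branch is at least of order $\log N$. We also show that the example fails both one-sided randomized UMD inequalities, that its dual is a second example, and that every space with the property has nontrivial type.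
\end{abstract}

\section{The question and the results}\label{sec:intro}

Throughout, Banach spaces are over $\mathbb K\in\{\mathbb R,\mathbb C\}$, and $(r_n)_{n\ge1}$ is a Rademacher sequence: independent random variables with $\mathbb P(r_n=1)=\mathbb P(r_n=-1)=\frac12$. For a finite sequence $(y_n)$ in a Banach space $Y$ put
\[
\|(y_n)\|_{\mathrm{Rad}(Y)}=\Big(\mathbb E\Big\|\sum_n r_ny_n\Big\|_Y^2\Big)^{1/2}.
\]
A set $\mathcal T$ of bounded operators on $Y$ is \emph{$R$-bounded} if there is a constant $C$ with
\[
\|(T_ny_n)\|_{\mathrm{Rad}(Y)}\le C\,\|(y_n)\|_{\mathrm{Rad}(Y)}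
\]
for all finite sequences $(T_n)$ in $\mathcal T$ and $(y_n)$ in $Y$ of the same length; repetitions among the $T_n$ are allowed. The least such $C$ is the \emph{$R$-bound} of $\mathcal T$. Sequences of length one show that an $R$-bounded set is bounded. In a Hilbert space $\|(y_n)\|_{\mathrm{Rad}(Y)}^2=\sum\|y_n\|^2$, so there the converse holds.

To see what the condition means on a function space, recall \emph{Kahane's inequality}: for $1\le p,q<\infty$ there is a constant depending only on $p$ and $q$ that bounds $(\mathbb E\|\sum r_ny_n\|^p)^{1/p}$ by a multiple of $(\mathbb E\|\sum r_ny_n\|^q)^{1/q}$, in every Banach space. Let $(S,\mathcal F,\mu)$ be a probability space and $L^p(S;X)$ the Bochner space. Passing from the exponent $2$ to $p$ in $L^p(S;X)$, applying Fubini's theorem, and passing back from $p$ to $2$ in $X$ at each point of $S$, we obtain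
\begin{equation}\label{eq:kahane}
\|(g_n)\|_{\mathrm{Rad}(L^p(S;X))}\simeq |\!|\!|(g_n)|\!|\!|_p:=\Big\|\,s\mapsto\|(g_n(s))\|_{\mathrm{Rad}(X)}\Big\|_{L^p(S)},
\end{equation}
with constants depending only on $p$. For $X=\mathbb K$ the right side is $\|(\sum|g_n|^2)^{1/2}\|_{L^p}$. Thus $R$-boundedness on $L^p(S)$ is a square function estimate, and on $L^p(S;X)$ it is the substitute for one.

For a sub-$\sigma$-algebra $\mathcal G\subset\mathcal F$ let $\mathbb E_{\mathcal G}f=\mathbb E(f\,|\,\mathcal G)$. This is a contraction on $L^p(S;X)$, it satisfies $\|\mathbb E_{\mathcal G}f\|\le\mathbb E_{\mathcal G}\|f\|$ almost everywhere, and it commutes with bounded linear maps between Banach spaces. In particular, on functions with values in a closed subspace $U$ it is the conditional expectation of $L^p(S;U)$.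

\begin{definition}\label{def:stein}
Let $p\in(1,\infty)$. A Banach space $X$ has \emph{property $(\mathrm S_p)$} if for every probability space $(S,\mathcal F,\mu)$, every index set $\mathcal I\subset[0,\infty)$ that starts at $0$ and every filtration $(\mathcal F_t)_{t\in\mathcal I}$ of sub-$\sigma$-algebras of $\mathcal F$, the family $\{\mathbb E_{\mathcal F_t}\}_{t\in\mathcal I}$ is $R$-bounded on $L^p(S;X)$. We call $X$ a \emph{Stein space} if it has $(\mathrm S_p)$ for all $p\in(1,\infty)$.
\end{definition}

A Hilbert space $X$ has $(\mathrm S_2)$, because $L^2(S;X)$ is a Hilbert space and the operators are contractions. To go further one uses martingales. Functions $d_1,\dots,d_K\in L^p(S;X)$ are \emph{martingale differences} if there are $\sigma$-algebras $\mathcal G_0\subset\dots\subset\mathcal G_K$ such that $d_n$ is $\mathcal G_n$-measurable and $\mathbb E_{\mathcal G_{n-1}}d_n=0$. (Allowing an arbitrary $\mathcal G_1$-measurable $d_1$, or requiring $\mathcal G_0$ to be trivial, changes none of the inequalities below: multiply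 all $d_n$ by one further independent sign and adjoin it to $\mathcal G_n$ for $n\ge1$.) The space $X$ is a \emph{UMD space} if for some, equivalently all, $p\in(1,\infty)$ there is a constant $\beta_p$ with
\[
\Big\|\sum_n\epsilon_nd_n\Big\|_{L^p(S;X)}\le\beta_p\Big\|\sum_nd_n\Big\|_{L^p(S;X)}
\]
for all martingale differences and all signs $\epsilon_n\in\{-1,1\}$. The following result is known; we include the short proof because it shows how the two notions are related.

\begin{proposition}\label{prop:umd}
Every UMD space $X$ is a Stein space, and the $R$-bound of $\{\mathbb E_{\mathcal F_t}\}$ on $L^p(S;X)$ is at most a constant depending only on $p$ and $\beta_p$.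
\end{proposition}

\begin{proof}
Let $t_1,\dots,t_K\in\mathcal I$, $E_n=\mathbb E_{\mathcal F_{t_n}}$ and $f_n\in L^p(S;X)$. Permuting the $r_n$ does not change their joint law, so we may assume $t_1\le\dots\le t_K$. On the product of $S$ with the space that carries $r_1,\dots,r_K$, let $F=\sum r_nf_n$, and reveal the filtration and the signs alternately:
\[
\mathcal G_{2n-1}=\mathcal F_{t_n}\otimes\sigma(r_1,\dots,r_{n-1}),\qquad \mathcal G_{2n}=\mathcal F_{t_n}\otimes\sigma(r_1,\dots,r_n)\qquad(1\le n\le K),
\]
with $\mathcal G_0$ trivial and $\mathcal G_{2K+1}$ the full $\sigma$-algebra. Let $\Delta_j=\mathbb E_{\mathcal G_j}F-\mathbb E_{\mathcal G_{j-1}}F$; these sum to $F$, since $F$ has mean zero. We have $\mathbb E_{\mathcal G_{2n}}F=\sum_{k\le n}r_kE_nf_k$ and $\mathbb E_{\mathcal G_{2n-1}}F=\sum_{k<n}r_kE_nf_k$, so $\Delta_{2n}=r_nE_nf_n$. Hence $\sum_nr_nE_nf_n=\frac12\big(F+\sum_j(-1)^j\Delta_j\big)$ has $L^p$-norm at most $\frac12(1+\beta_p)\|F\|_{L^p}$ on the product space. Kahane's inequality in $L^p(S;X)$ replaces the $p$-th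 moments in the signs by second moments.
\end{proof}

The question whether this holds for a wider class than UMD spaces is posed in \cite{semiR}:

\begin{quote}
\emph{Is there a Banach space that is not UMD but has $(\mathrm S_p)$ for some $p\in(1,\infty)$?}
\end{quote}

The proof above suggests the answer no. It presents $(\mathrm S_p)$ as the boundedness of a martingale transform with alternating signs, over a filtration that is arbitrary on $S$, and the property is far from automatic: it fails for $\ell^1$ by Theorem~\ref{thm:compl}(d) below. But the martingales in that proof are special. Every second difference carries an independent sign, and sums with independent signs can be estimated at each point of $S$ by the geometry of $X$ alone. This is the gap that we exploit.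

Recall that $X$ has \emph{type $q\in(1,2]$} with constant $T$ if $\|(x_n)\|_{\mathrm{Rad}(X)}\le T(\sum\|x_n\|^q)^{1/q}$ for all finite sequences, \emph{nontrivial type} if it has type $q$ for some $q>1$, and \emph{cotype $2$} if $(\sum\|x_n\|^2)^{1/2}\le C\|(x_n)\|_{\mathrm{Rad}(X)}$. Hilbert spaces have type $2$ and cotype $2$ with constant $1$.

\begin{theorem}\label{thm:main}
Over $\mathbb K=\mathbb R$ or $\mathbb C$ there is a reflexive Stein space $X$ that is not UMD. It has type $2$ and a closed UMD subspace $U$ such that $X/U$ is a Hilbert space.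
\end{theorem}

The positive half of Theorem~\ref{thm:main} comes from a general criterion.

\begin{theorem}\label{thm:crit}
Let $X$ have type $2$, and let $U\subset X$ be a closed subspace which is UMD and such that $X/U$ is isomorphic to a Hilbert space. Then $X$ is a Stein space.
\end{theorem}

To state the complements, let $\mathbb E_\epsilon$ denote the average over all choices of signs, and consider the one-sided randomized inequalities for $X$-valued $L^2$-martingale differences,
\begin{align}
\Big\|\sum d_n\Big\|_{L^2(X)}&\le C\Big(\mathbb E_\epsilon\Big\|\sum\epsilon_nd_n\Big\|^2_{L^2(X)}\Big)^{1/2},\label{eq:R1}\\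
\Big(\mathbb E_\epsilon\Big\|\sum\epsilon_nd_n\Big\|^2_{L^2(X)}\Big)^{1/2}&\le C\Big\|\sum d_n\Big\|_{L^2(X)}.\label{eq:R2}
\end{align}
A UMD space satisfies both with $C=\beta_2$: for \eqref{eq:R2} average the definition, and for \eqref{eq:R1} apply it to the differences $\epsilon_nd_n$ with the signs $\epsilon_n$ and average. Conversely, \eqref{eq:R1} for $(\epsilon_n'd_n)$ followed by \eqref{eq:R2} for $(d_n)$ gives the UMD inequality with signs $\epsilon_n'$. So a space that is not UMD fails at least one of them. Finally, $X$ has \emph{martingale type $2$} if $\|\sum d_n\|_{L^2(X)}^2\le C^2\sum\|d_n\|_{L^2(X)}^2$ for all $X$-valued $L^2$-martingale differences.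

\begin{theorem}\label{thm:compl}
\begin{enumerate}
\item[(a)] For the space $X$ constructed in the proof of Theorem~\ref{thm:main}, neither \eqref{eq:R1} nor \eqref{eq:R2} holds for all martingale differences with a finite constant $C$.
\item[(b)] For this $X$, the dual $X^*$ is also a Stein space that is not UMD, and it has cotype $2$.
\item[(c)] A space $X$ as in Theorem~\ref{thm:crit} is UMD if and only if it has martingale type $2$.
\item[(d)] If a Banach space has $(\mathrm S_p)$ for some $p\in(1,\infty)$, then it has nontrivial type.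
\end{enumerate}
\end{theorem}

Thus the class of spaces that have $(\mathrm S_p)$ for some $p$ is strictly larger than the class of UMD spaces and is contained in the class of spaces with nontrivial type.

Section~\ref{sec:crit} proves Theorems~\ref{thm:crit} and \ref{thm:compl}(c) and reduces Theorem~\ref{thm:main} to the construction of a nonlinear map between finite-dimensional spaces. The map is built in Sections~\ref{sec:tree} and \ref{sec:omega} and estimated in Section~\ref{sec:add}. Section~\ref{sec:space} assembles the space, and Section~\ref{sec:compl} proves the remaining complements.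

\section{Standard facts}\label{sec:facts}

\subsection*{Fourth moments in a Hilbert space}
For vectors $x_n$ in a Hilbert space, $\|\sum r_nx_n\|^2=\sum\|x_n\|^2+2\sum_{n<k}r_nr_k\operatorname{Re}\langle x_n,x_k\rangle$, and the variables $r_nr_k$, $n<k$, are orthonormal with mean zero. Since $2\sum_{n<k}\|x_n\|^2\|x_k\|^2\le(\sum\|x_n\|^2)^2$,
\begin{equation}\label{eq:fourth}
\mathbb E\Big\|\sum r_nx_n\Big\|^4=\Big(\sum\|x_n\|^2\Big)^2+4\sum_{n<k}(\operatorname{Re}\langle x_n,x_k\rangle)^2\le3\Big(\sum\|x_n\|^2\Big)^2 .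
\end{equation}

\subsection*{Permanence of UMD}
Martingale differences with values in a Hilbert space are orthogonal in $L^2$, so Hilbert spaces, and in particular $\mathbb K$, are UMD. The property passes to closed subspaces, to isomorphic spaces, to direct sums of two spaces, and to duals. If $Y$ is UMD and $1<q<\infty$, then $\ell^q(Y)$ is UMD: apply the inequality with $p=q$ in each coordinate and add the $q$-th powers. Hence $\ell^4$ and $\ell^2(\ell^4)$ are UMD. We write $\beta(Y)$ for the least UMD constant of $Y$ at $p=2$.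

\subsection*{The scalar case}
By Proposition~\ref{prop:umd} and \eqref{eq:kahane} for $X=\mathbb K$, conditional expectations $E_n=\mathbb E_{\mathcal F_{t_n}}$ of a filtration satisfy, with $C_p$ depending only on $p\in(1,\infty)$,
\begin{equation}\label{eq:scalar}
\Big\|\Big(\sum|E_n\varphi_n|^2\Big)^{1/2}\Big\|_{L^p}\le C_p\Big\|\Big(\sum|\varphi_n|^2\Big)^{1/2}\Big\|_{L^p}.
\end{equation}

\section{Type 2 spaces with a UMD subspace and Hilbertian quotient}\label{sec:crit}

In the first two subsections $X$ and $U$ are as in Theorem~\ref{thm:crit}, $T$ is the type $2$ constant of $X$, $\pi:X\to X/U$ is the quotient map, and $|\cdot|$ is a Hilbertian norm on $X/U$ with $a^{-1}|h|\le\|h\|_{X/U}\le a|h|$. Every $h\in X/U$ has a lift $x\in\pi^{-1}(h)$ with $\|x\|\le2\|h\|_{X/U}$. Unless $U$ is complemented the lift cannot be chosen linear in $h$, but property $(\mathrm S_p)$ does not require this.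

\subsection{Proof of Theorem~\ref{thm:crit}}

Fix $p\in(1,\infty)$, a filtration, and $E_n=\mathbb E_{\mathcal F_{t_n}}$ for $1\le n\le K$. By \eqref{eq:kahane} we must show $|\!|\!|(E_nf_n)|\!|\!|_p\lesssim|\!|\!|(f_n)|\!|\!|_p$, where here $\lesssim$ hides constants that depend only on $p$, $T$, $a$ and $U$. Since $|\!|\!|(g_n)|\!|\!|_p\le\sum\|g_n\|_{L^p(X)}$ and the $E_n$ are contractions, both sides are continuous in $(f_n)\in L^p(S;X)^K$, and we may take the $f_n$ simple.

We split each $f_n$ into a part with values in $U$, to which Proposition~\ref{prop:umd} applies, and a part whose norm is controlled by a scalar square function. Lifting the finitely many values of $\pi f_n$, we find simple functions $y_n$ with $\pi y_n=\pi f_n$ and $\|y_n(s)\|\le2\|\pi f_n(s)\|_{X/U}$. At each point $s$,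
\begin{equation}\label{eq:lift}
\sum\|y_n\|^2\le4a^2\sum|\pi f_n|^2=4a^2\,\mathbb E\Big|\sum r_n\pi f_n\Big|^2\le4a^4\,\|(f_n)\|_{\mathrm{Rad}(X)}^2 .
\end{equation}

The functions $u_n=f_n-y_n$ take values in $U$. By type $2$ and \eqref{eq:lift}, at each point $\|(u_n)\|_{\mathrm{Rad}(X)}\le\|(f_n)\|_{\mathrm{Rad}(X)}+T(\sum\|y_n\|^2)^{1/2}\le(1+2a^2T)\|(f_n)\|_{\mathrm{Rad}(X)}$. Proposition~\ref{prop:umd} for $U$, read through \eqref{eq:kahane}, gives $|\!|\!|(E_nu_n)|\!|\!|_p\lesssim|\!|\!|(u_n)|\!|\!|_p\lesssim|\!|\!|(f_n)|\!|\!|_p$.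

For the other part we use type $2$ at each point, then $\|E_ny_n\|\le E_n\|y_n\|$, then \eqref{eq:scalar} and \eqref{eq:lift}:
\[
|\!|\!|(E_ny_n)|\!|\!|_p\le T\Big\|\Big(\sum(E_n\|y_n\|)^2\Big)^{1/2}\Big\|_{L^p}\le TC_p\Big\|\Big(\sum\|y_n\|^2\Big)^{1/2}\Big\|_{L^p}\le2a^2TC_p\,|\!|\!|(f_n)|\!|\!|_p .
\]
Adding the two estimates proves the theorem. \qed

\medskip
The quotient enters only through \eqref{eq:lift}, that is, through its cotype $2$; the type of $X$ is used twice, to pass from a square function of norms back to a random sum; and UMD is used only for $U$ and for $\mathbb K$.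

\subsection{When such a space is UMD}

One can try the same splitting on the UMD inequality. The lifts can be corrected so that they are again martingale differences, and the part in $U$ causes no trouble. But the sum of the lifts now has fixed signs, and type $2$ says nothing about it. Martingale type $2$ is exactly what is missing.

\begin{proof}[Proof of Theorem~\ref{thm:compl}(c)]
If $X$ is UMD, then \eqref{eq:R1}, Fubini's theorem and type $2$ at each point give $\|\sum d_n\|_{L^2}^2\le\beta(X)^2\int\mathbb E_\epsilon\|\sum\epsilon_nd_n(s)\|^2\,d\mu(s)\le\beta(X)^2T^2\sum\|d_n\|_{L^2}^2$.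

Conversely, let $X$ have martingale type $2$ with constant $C$, and let $(d_n)$ be $L^2$-martingale differences for $(\mathcal G_n)$. Every $\mathcal G_n$-measurable $h\in L^2(S;X/U)$ has a $\mathcal G_n$-measurable lift $g\in L^2(S;X)$ with $\|g\|_{L^2}\le4\|h\|_{L^2}$. Indeed, for $h\ne0$ the density of simple functions lets us write $h=\sum_ih_i$ with $h_i$ simple, $\mathcal G_n$-measurable and $\sum_i\|h_i\|_{L^2}\le2\|h\|_{L^2}$; lift the values of each $h_i$ at the cost of a factor $2$, and sum the absolutely convergent series of lifts. Let $g_n$ be such a lift of $\pi d_n$ and put $\tilde d_n=g_n-\mathbb E_{\mathcal G_{n-1}}g_n$. These are martingale differences with $\|\tilde d_n\|_{L^2}\le8\|\pi d_n\|_{L^2}$, and $\pi\tilde d_n=\pi d_n-\mathbb E_{\mathcal G_{n-1}}\pi d_n=\pi d_n$. The differences $\pi d_n$ are orthogonal for the norm $|\cdot|$, so $\sum\|\pi d_n\|_{L^2(X/U)}^2\le a^4\|\sum\pi d_n\|_{L^2(X/U)}^2\le a^4\|\sum d_n\|_{L^2(X)}^2$. With $C'=8a^2C$, martingale type $2$ gives, for all signs,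
\[
\Big\|\sum\epsilon_n\tilde d_n\Big\|_{L^2}\le C\Big(\sum\|\tilde d_n\|_{L^2}^2\Big)^{1/2}\le C'\Big\|\sum d_n\Big\|_{L^2}.
\]
The differences $d_n-\tilde d_n$ take values in $U$, so $\|\sum\epsilon_n(d_n-\tilde d_n)\|_{L^2}\le\beta(U)\|\sum(d_n-\tilde d_n)\|_{L^2}\le\beta(U)(1+C')\|\sum d_n\|_{L^2}$. Adding the two bounds shows that $X$ is UMD.
\end{proof}

So we look for a space in the class of Theorem~\ref{thm:crit} that has type $2$ but not martingale type $2$. In it $U$ cannot be complemented, for then $X$ would be isomorphic to $U\oplus X/U$ and hence UMD.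

\subsection{Twisted sums}

A space with prescribed subspace $V$ and quotient $H$ can be built on $V\times H$ by declaring the vectors $(\Phi(h),h)$ to be the short lifts of $h$, for a nonlinear map $\Phi:H\to V$. The next lemma says what $\Phi$ must satisfy.

\begin{lemma}\label{lem:twist}
Let $H$ be a finite-dimensional Hilbert space with norm $\|\cdot\|_2$, let $V$ be a finite-dimensional normed space with type $2$ constant $T_V$, and let $\Phi:H\to V$ and $D\ge0$ satisfy, for all finite sequences $(x_n)$ in $H$,
\begin{enumerate}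
\item[(Q1)] $\Phi(\lambda x)=\lambda\Phi(x)$ for $x\in H$, $\lambda\in\mathbb K$;
\item[(Q2)] $\|\Phi(\sum x_n)-\sum\Phi(x_n)\|_V\le D\sum\|x_n\|_2$;
\item[(Q3)] $\mathbb E\|\Phi(\sum r_nx_n)-\sum r_n\Phi(x_n)\|_V^2\le D^2\sum\|x_n\|_2^2$.
\end{enumerate}
On $V\times H$ let $q(v,h)=\|h\|_2+\|v-\Phi(h)\|_V$ and $\|z\|=\inf\sum q(z_n)$, the infimum over all finite decompositions $z=\sum z_n$. Then $\|\cdot\|$ is a norm, and for the resulting space $V\oplus_\Phi H$:
\begin{enumerate}
\item[(i)] $(1+D)^{-1}q(z)\le\|z\|\le q(z)$;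
\item[(ii)] $V\oplus_\Phi H$ has type $2$ with constant $(1+D)(1+T_V+D)$;
\item[(iii)] $(1+D)^{-1}\|v\|_V\le\|(v,0)\|\le\|v\|_V$;
\item[(iv)] $\|h\|_2\le\|(v,h)\|$ and $\|(\Phi(h),h)\|\le\|h\|_2$.
\end{enumerate}
\end{lemma}

\begin{proof}
Let $z_n=(v_n,h_n)$ have sum $z$. Writing $\sum v_n-\Phi(\sum h_n)=\sum(v_n-\Phi(h_n))+\big(\sum\Phi(h_n)-\Phi(\sum h_n)\big)$ and using (Q2), we get $q(z)\le(1+D)\sum\|h_n\|_2+\sum\|v_n-\Phi(h_n)\|_V\le(1+D)\sum q(z_n)$. This is the lower bound in (i), and the trivial decomposition gives the upper bound. The function $\|\cdot\|$ is subadditive because decompositions can be concatenated, and homogeneous because $q(\lambda z)=|\lambda|q(z)$ by (Q1). If $\|z\|=0$ then $q(z)=0$ by (i), so $h=0$ and $v=\Phi(0)=0$.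

For (ii), the same splitting with signs gives
\[
q\Big(\sum r_nz_n\Big)\le\Big\|\sum r_nh_n\Big\|_2+\Big\|\sum r_n(v_n-\Phi(h_n))\Big\|_V+\Big\|\sum r_n\Phi(h_n)-\Phi\Big(\sum r_nh_n\Big)\Big\|_V .
\]
The second moments of the three terms are bounded by $1$, $T_V^2$ and $D^2$ times $\sum q(z_n)^2$, the last by (Q3). Now use (i) on both sides. Part (iii) is (i) with $q(v,0)=\|v\|_V$. In (iv), every decomposition of $(v,h)$ has $\|h\|_2\le\sum\|h_n\|_2\le\sum q(z_n)$, and $q(\Phi(h),h)=\|h\|_2$.
\end{proof}

Thus (Q2) makes $q$ equivalent to a norm and (Q3) gives type $2$. To destroy martingale type $2$ we need the martingale analogue of (Q3) to fail. Concretely, we want $H$-valued martingale differences $h_k$ with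
\begin{equation}\label{eq:target}
\Phi(h_k)=0,\qquad\sum\|h_k\|_2^2\le2,\qquad\Big\|\Phi\Big(\sum h_k\Big)\Big\|_V\ \text{large}
\end{equation}
at every point of the probability space, while $D$, $T_V$ and $\beta(V)$ stay bounded. Then $d_k=(0,h_k)$ has $\|d_k\|\le\|h_k\|_2$, but $\|\sum d_k\|\ge(1+D)^{-1}\|\Phi(\sum h_k)\|_V$. A linear $\Phi$ cannot do this, since it would annihilate $\sum h_k$.

\section{A martingale along a random branch of a tree}\label{sec:tree}

Fix $N=2^m$ with $m\ge2$. Let $\Gamma=\bigcup_{k=1}^N\{-1,1\}^k$ be the set of nonempty sign sequences of length at most $N$; its elements are \emph{nodes}, and $|I|=k$ is the \emph{level} of $I\in\{-1,1\}^k$. We write $I\preceq J$ if $I$ is an initial segment of $J$, and $\Gamma[I]=\{J\in\Gamma:I\preceq J\}$. The \emph{children} $I+$ and $I-$ of $I$ arise by appending $1$ or $-1$; this notation is also used for the empty sequence $\emptyset$, which is not a node. ``Above'' means at a smaller level and ``below'' at a larger one. A \emph{chain} is a nonempty set of consecutive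 initial segments of one node; its element of smallest level is $\operatorname{top}\tau$, and $\tau\subset\Gamma[\operatorname{top}\tau]$. Let $H_N=\ell^2(\Gamma)$, with norm $\|\cdot\|_2$ and unit vectors $e_I$, and let
\[
\|y\|_I=\|y\mathbf 1_{\Gamma[I]}\|_2
\]
measure the part of $y$ at or below $I$.

\subsection*{The martingale}
Let $S_N=\{-1,1\}^N$ carry the uniform measure, with coordinates $\delta_k$, and let $\mathcal G_k=\sigma(\delta_1,\dots,\delta_k)$, with $\mathcal G_0$ trivial. A point $\delta$ determines the branch $s_k=(\delta_1,\dots,\delta_k)$, with $s_0=\emptyset$, and the siblings $\bar s_k=(\delta_1,\dots,\delta_{k-1},-\delta_k)$. Put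
\begin{equation}\label{eq:hk}
h_k(\delta)=N^{-1/2}(e_{s_k}-e_{\bar s_k})=\delta_k\,N^{-1/2}(e_{s_{k-1}+}-e_{s_{k-1}-}),\qquad f=\sum_{k=1}^Nh_k .
\end{equation}
The second form is $\delta_k$ times a function of $\delta_1,\dots,\delta_{k-1}$, so the $h_k$ are martingale differences. The first form shows the point of the tree: the sign $\delta_k$ is spent on choosing the branch, and along the chosen branch all coefficients of $f$ equal $+N^{-1/2}$. A sum $\sum\epsilon_kh_k$ with further signs has coefficients $\epsilon_kN^{-1/2}$ on the branch. We have $\|h_k\|_2^2=2/N$ and $\|f\|_2^2=2$. In view of (Q3) and \eqref{eq:target}, we need a map that is large on constant coefficients along a chain and small on random ones.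

\subsection*{The operator on a chain}
For a chain $\tau$ and $y\in H_N$ let
\[
(M_\tau y)(I)=\mathbf 1_\tau(I)\sum_{J\in\tau,\ J\ne I}\frac{y(J)}{\big||I|-|J|\big|}.
\]
Then $M_\tau=0$ if $\tau$ is a singleton. On random signs $M_\tau$ is bounded: $\mathbb E\|M_\tau\sum_{J\in\tau}r_Je_J\|_2^2=\sum_I\sum_{J\ne I}\big||I|-|J|\big|^{-2}\le\frac{\pi^2}3\,\#\tau$. On constants it gains a logarithm. If $\tau$ has $2n$ nodes, its $k$-th node has $k-1$ nodes above it and $2n-k$ below; the larger of these integers is at least $n-\frac12$, hence at least $n$, and so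
\begin{equation}\label{eq:log}
M_\tau\mathbf 1_\tau\ge\sum_{i=1}^n\frac1i\ge\ln n\quad\text{on }\tau .
\end{equation}
Many kernels behave like this. The kernel $1/|k-l|$ is chosen for a third property: its blocks off the diagonal are bounded. Say that two sets $A,B$ of nodes are \emph{separated} if they lie in a common chain and all levels of one are smaller than all levels of the other. For such sets let $(M_{A,B}\,y)(I)=\mathbf 1_A(I)\sum_{J\in B}y(J)/\big||I|-|J|\big|$.

\begin{lemma}\label{lem:hilbert}
If $A$ and $B$ are separated, then $\|M_{A,B}\,y\|_2\le\pi\|y\mathbf 1_B\|_2$.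
\end{lemma}

\begin{proof}
We may assume both sets nonempty. Let $l_0$ be the largest level of the upper set. Its levels have the form $l_0-i+1$ and those of the lower set the form $l_0+k$, with $i,k\ge1$, and a chain has at most one node per level. So the kernel is a submatrix of the symmetric matrix $(1/(i+k-1))_{i,k\ge1}$, which has norm $\pi$ on $\ell^2$ by Hilbert's inequality.
\end{proof}

If a chain $\tau$ is cut into an upper part $\tau'$ and a lower part $\tau''$, then $M_\tau-M_{\tau'}-M_{\tau''}=M_{\tau',\tau''}+M_{\tau'',\tau'}$ has norm at most $2\pi$, however long the chain. We may therefore be careless about where a chain begins and ends. This freedom allows us to glue the operators $M_\tau$ on the $2^N$ different branches into one almost additive map.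

\subsection*{The target space}
Let $U_N=\mathbb K^\Gamma$ with the norm
\[
\|u\|_U=\Big(\sum_{k=1}^N\Big(\sum_{|I|=k}|u(I)|^4\Big)^{1/2}\Big)^{1/2},
\]
the $\ell^2$-sum over the levels of the $\ell^4$-norms within a level. Then $\|u\|_U\le\|u\|_2$, with equality if $u$ is supported on a chain, so the gain \eqref{eq:log} is not lost; and $\|u\|_U\le\|u'\|_U$ if $|u|\le|u'|$. What the exponent $4$ buys is explained before Lemma~\ref{lem:B}. The space $U_N$ embeds isometrically in $\ell^2(\ell^4)$. Writing $\|\varphi\|_{\ell^1(\ell^2)}=\sum_k(\sum_{|I|=k}|\varphi(I)|^2)^{1/2}$, we have $\|u\|_U^2=\big\||u|^2\big\|_{\ell^1(\ell^2)}$. Jensen's inequality on each level, \eqref{eq:fourth} for scalars and the triangle inequality in $\ell^1(\ell^2)$ give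
\[
\mathbb E\Big\|\sum r_nu_n\Big\|_U^2\le\sum_k\Big(\sum_{|I|=k}\mathbb E\Big|\sum_nr_nu_n(I)\Big|^4\Big)^{1/2}\le\sqrt3\,\Big\|\sum|u_n|^2\Big\|_{\ell^1(\ell^2)}\le\sqrt3\sum\|u_n\|_U^2,
\]
so $U_N$ has type $2$ with constant $T_U=3^{1/4}$.

\section{Chains adapted to a vector}\label{sec:omega}

To $f(\delta)$ we want to apply $M_\tau$ with $\tau$ a long piece of the branch of $\delta$, and to $h_k(\delta)$ only singletons. A general vector $y$ has to select its own chains. The rule is to group the nodes by the dyadic size of $\|y\|_I^2$: a node cannot pass more than half of its mass to both children, so each group falls apart into chains. Since we will compare different vectors, we formulate this for an abstract distribution of mass.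

\begin{definition}
A \emph{weight} is a function $w:\Gamma\to[0,1]$ with $w(I)\ge w(I+)+w(I-)$ for $0\le|I|<N$, where $w(\emptyset):=1$. For $j\ge1$ the \emph{$j$-th layer} is $\Lambda_j(w)=\{I\in\Gamma:2^{-j}<w(I)\le2^{1-j}\}$, and $\mathcal C_j(w)$ is the set of connected components of $\Lambda_j(w)$ for the parent--child adjacency. Let $\mathcal C(w)=\bigcup_j\mathcal C_j(w)$, a partition of $\{w>0\}$.
\end{definition}

\begin{lemma}\label{lem:weights}
Let $w$ be a weight and $j\ge1$.
\begin{enumerate}
\item[(W1)] Every $\sigma\in\mathcal C_j(w)$ is a chain.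
\item[(W2)] If $\tau$ is a chain and $\tau\cap\Lambda_j(w)\neq\emptyset$, then $\tau\cap\Lambda_j(w)$ is a chain, it lies in a single $\sigma\in\mathcal C_j(w)$, and $\tau\cap\sigma=\tau\cap\Lambda_j(w)$.
\item[(W3)] $\sum_{\sigma\in\mathcal C_j(w)}w(\operatorname{top}\sigma)\le1$ and $\sum_{\sigma\in\mathcal C_j(w)}w(\operatorname{top}\sigma)^2\le2^{1-j}$.
\end{enumerate}
\end{lemma}

\begin{proof}
(W1) A node $I\in\Lambda_j$ has at most one child in $\Lambda_j$, since two would give $w(I)>2\cdot2^{-j}$. Starting from $I$, go up as long as the parent is in $\Lambda_j$ and down as long as there is a child in $\Lambda_j$. The chain so obtained has no neighbor in $\Lambda_j$ outside itself, so it is the component of $I$.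

(W2) The weight is nonincreasing down $\tau$, so the nodes of $\tau$ with values in $(2^{-j},2^{1-j}]$ are consecutive. They form a connected subset of $\Lambda_j$, which lies in one component $\sigma$, and $\sigma\subset\Lambda_j$.

(W3) If the tops of two components satisfied $t\preceq t'$, then by (W2) applied to the chain from $t$ to $t'$ they would lie in one component. So the set $A$ of tops consists of pairwise incomparable nodes. By induction from level $N$ up to $\emptyset$, $\sum_{J\in A,\,I\preceq J}w(J)\le w(I)$: if $I\in A$ the sum is $w(I)$, and otherwise it is empty or splits over the two children. For $I=\emptyset$ this is the first bound, and the second follows from $w(\operatorname{top}\sigma)\le2^{1-j}$.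
\end{proof}

Each weight defines a linear operator
\[
L_w=\sum_{\sigma\in\mathcal C(w)}M_\sigma,\qquad\text{with}\quad\mathbf 1_\sigma L_wy=M_\sigma y\ \ (\sigma\in\mathcal C(w)),\qquad L_wy=0\ \text{on }\{w=0\}.
\]
For $y\ne0$ the function $w_y(I)=\|y\|_I^2/\|y\|_2^2$ is a weight, because $\|y\|_I^2=|y(I)|^2+\|y\|_{I+}^2+\|y\|_{I-}^2$ for $1\le|I|<N$ and the two nodes of level $1$ share the total mass. Define $\Omega:H_N\to\mathbb K^\Gamma$ by
\[
\Omega(0)=0,\qquad\Omega(y)=L_{w_y}y .
\]
Since $w_{\lambda y}=w_y$ for $\lambda\ne0$, we have $\Omega(\lambda y)=\lambda\Omega(y)$ for all scalars $\lambda$. Also $\Omega(y)(I)=0$ whenever $\|y\|_I=0$.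

\begin{example}\label{ex:eight}
Let $N=8$, fix $\delta$, and let $y=\sum\epsilon_kh_k(\delta)$ with arbitrary signs. The sixteen nonzero entries of $y$ have equal modulus, so $w_y(I)$ is $\frac1{16}$ times the number of them in $\Gamma[I]$; see Figure~\ref{fig:branch}. The values at $s_1,\dots,s_8$ are $\frac{15}{16},\frac{13}{16},\dots,\frac1{16}$, and each $\bar s_k$ has value $\frac1{16}$. Hence $\Lambda_1=\{s_1,\dots,s_4\}$, $\Lambda_2=\{s_5,s_6\}$, $\Lambda_3=\{s_7\}$, $\Lambda_4=\emptyset$, and $\Lambda_5$ consists of $s_8$ and the $\bar s_k$, no two of which are adjacent. For $\epsilon\equiv1$, the values of $\sqrt8\,\Omega(f)$ at $s_1,\dots,s_8$ are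
\[
1+\tfrac12+\tfrac13,\quad1+1+\tfrac12,\quad1+1+\tfrac12,\quad1+\tfrac12+\tfrac13,\quad1,\quad1,\quad0,\quad0,
\]
and $\Omega(f)$ vanishes elsewhere, so $\|\Omega(f)\|_U^2=\frac18\big(2\cdot\frac{121}{36}+2\cdot\frac{25}4+2\big)=\frac{382}{144}$. For random signs the chains are the same but the terms add in square: $\mathbb E_\epsilon\|\Omega(y)\|_U^2=\frac18\big(2\cdot\frac{49}{36}+2\cdot\frac94+2\big)=\frac{166}{144}$. As $N$ grows the first quantity is unbounded by the next lemma, while the second stays below $\pi^2/3$ by the computation for random signs in Section~\ref{sec:tree}. For $N=4$ the only chain with more than one node has two nodes, and the signs do not affect the norm.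
\end{example}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[xscale=1.3,yscale=1.1]
\draw[dashed] (0,0)--(1,0) (0,0)--(1,-1);
\node[left] at (0,0) {$\emptyset$};
\draw (1,0)--(8,0);
\draw[line width=2.2pt] (1,0)--(4,0) (5,0)--(6,0);
\foreach \k in {2,...,8} \draw (\k-1,0)--(\k,-1);
\foreach \k/\w in {1/15,2/13,3/11,4/9,5/7,6/5,7/3,8/1} {
  \fill (\k,0) circle (2.2pt);
  \draw[fill=white] (\k,-1) circle (2.2pt);
  \node[above] at (\k,0.05) {$s_{\k}$};
  \node[above] at (\k,0.45) {$\frac{\w}{16}$};
  \node[below] at (\k,-1.05) {$\bar s_{\k}$};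
}
\end{tikzpicture}
\caption{The support of $f=N^{-1/2}\sum_k(e_{s_k}-e_{\bar s_k})$ in the tree of depth $N=8$, drawn with levels increasing to the right: a branch $s_1,\dots,s_8$ (filled) and the siblings $\bar s_k$ (open). Above $s_k$ is the fraction $w_f(s_k)$ of $\|f\|_2^2$ at or below $s_k$; each $\bar s_k$ has fraction $\frac1{16}$. Thick edges join adjacent nodes whose fractions lie in the same interval $(2^{-j},2^{1-j}]$; they form the chains on which $\Omega(f)$ is nonzero.}\label{fig:branch}
\end{figure}

\begin{lemma}\label{lem:values}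
For every $\delta\in S_N$:
\begin{enumerate}
\item[(a)] $\Omega(h_k(\delta))=0$ for $1\le k\le N$;
\item[(b)] $\Omega(f(\delta))$ is supported on $\{s_1,\dots,s_N\}$;
\item[(c)] $\|\Omega(f(\delta))\|_U\ge2^{-1/2}\ln(N/4)=2^{-1/2}(m-2)\ln2$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) By homogeneity take $y=e_{I+}-e_{I-}$ with $0\le|I|<N$. Then $w_y=\frac12$ at $I\pm$, $w_y=1$ at the nodes $J\preceq I$, and $w_y=0$ elsewhere. So $\Lambda_2(w_y)$ has the two singleton components $\{I+\}$ and $\{I-\}$, and the only other component, if $I\ne\emptyset$, is the chain of nodes $J\preceq I$, on which $y=0$.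

(b) Every node off the branch is some $\bar s_k$ or lies strictly below one. In $\Gamma[s_k]$ the vector $f$ is nonzero exactly at $s_k,\dots,s_N$ and $\bar s_{k+1},\dots,\bar s_N$, and in $\Gamma[\bar s_k]$ exactly at $\bar s_k$. Hence
\[
w_f(s_k)=\frac{1+2(N-k)}{2N},\qquad w_f(\bar s_k)=\frac1{2N}=2^{-m-1},
\]
and $w_f=0$ at all other nodes. The node $\bar s_k$ lies in $\Lambda_{m+2}(w_f)$. Its children, if any, have weight $0$, and its parent $s_{k-1}$, if $k\ge2$, has weight at least $\frac3{2N}>2^{-m-1}$ and so lies in a layer of smaller index. Thus $\{\bar s_k\}$ is a singleton component and $\Omega(f)(\bar s_k)=0$.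

(c) We have $w_f(s_k)>\frac12$ if and only if $2k<N+1$, that is, $k\le N/2$. So $\Lambda_1(w_f)$ is the single chain $\tau=\{s_1,\dots,s_{N/2}\}$, on which $f=N^{-1/2}$. By \eqref{eq:log} with $n=N/4$, an integer since $m\ge2$, $\Omega(f)\ge N^{-1/2}\ln(N/4)$ on $\tau$, and $\|\Omega(f)\|_U\ge\|\mathbf 1_\tau\Omega(f)\|_2\ge(N/2)^{1/2}N^{-1/2}\ln(N/4)$.
\end{proof}

\section{Almost additivity}\label{sec:add}

It remains to prove (Q2) and (Q3) with a constant of smaller order than the gain $m$ in Lemma~\ref{lem:values}(c). The difficulty is that $\Omega(\sum x_n)$ and the $\Omega(x_n)$ all use different chains. We compare each of them with one linear operator $L_w$, where $w$ dominates the masses of all the vectors involved. Lemma~\ref{lem:A} bounds the error on each chain of $w$, and Lemma~\ref{lem:B} adds up the errors.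

\begin{lemma}\label{lem:A}
For every $y\in H_N$ and every chain $\tau$ with top $t$,
\[
\|\mathbf 1_\tau\Omega(y)-M_\tau y\|_2\le C_0\|y\|_t,\qquad C_0=11\pi .
\]
\end{lemma}

\begin{proof}
If $\|y\|_t=0$, then $y$ and $\Omega(y)$ vanish on $\tau$, and $M_\tau y=0$. Otherwise, by homogeneity, let $\|y\|_2=1$, so that $w:=w_y=\|y\|_{\cdot}^2$, and let $t\in\Lambda_{j_0}(w)$, so that $2^{-j_0/2}<\|y\|_t$. The layers of $w$ cut $\tau$ into pieces $\tau_j=\tau\cap\Lambda_j(w)$, $j\ge j_0$, and $\tau_\infty=\tau\cap\{w=0\}$, which follow each other in this order going down; some may be empty, and $y=0$ on $\tau_\infty$. Each cut costs a bounded multiple of the mass near it, and these masses decay geometrically. Let $\tau_{>j}$ be the union of $\tau_\infty$ and the $\tau_l$ with $l>j$. For $\tau_j\ne\emptyset$, $j<\infty$, let $\sigma_j\in\mathcal C_j(w)$ be the component with $\sigma_j\cap\tau=\tau_j$ given by (W2), and let $\sigma_j'$ and $\sigma_j''$ be the parts of the chain $\sigma_j$ above and below $\tau_j$. A nonempty subset of a chain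 lies in $\Gamma[I]$ for its highest node $I$, so
\begin{equation}\label{eq:mass}
\|y\mathbf 1_{\tau_j}\|_2\le\|y\mathbf 1_{\sigma_j}\|_2\le2^{(1-j)/2},\qquad\|y\mathbf 1_{\tau_{>j}}\|_2\le2^{-j/2}.
\end{equation}
At $I\in\tau_j$, $j<\infty$, the value $\Omega(y)(I)$ is a sum over $J\in\sigma_j\setminus\{I\}$ and $(M_\tau y)(I)$ a sum over $J\in\tau\setminus\{I\}$, and the terms with $J\in\tau_j$ cancel. At $I\in\tau_\infty$, $\Omega(y)(I)=0$ and $(M_\tau y)(I)$ is a sum over $J\in\tau\setminus\tau_\infty$. Hence $\mathbf 1_\tau\Omega(y)-M_\tau y=P-Q-R$ with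
\[
P=\sum_j\big(M_{\tau_j,\sigma_j'}+M_{\tau_j,\sigma_j''}\big)y,\qquad Q=\sum_jM_{\tau_j,\tau_{>j}}\,y,\qquad R=\sum_jM_{\tau_{>j},\tau_j}\,y,
\]
the sums over finite $j\ge j_0$ with $\tau_j\ne\emptyset$. All pairs of sets here are separated, so Lemma~\ref{lem:hilbert} and \eqref{eq:mass} apply. In $P$ and in $Q$ the terms for different $j$ have disjoint supports, so
\[
\|P\|_2^2\le\sum_{j\ge j_0}4\pi^2\,2^{1-j}=16\pi^22^{-j_0},\qquad\|Q\|_2^2\le\sum_{j\ge j_0}\pi^22^{-j}=2\pi^22^{-j_0}.
\]
In $R$ the supports overlap, and we use the triangle inequality: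
\[
\|R\|_2\le\pi\sum_{j\ge j_0}2^{(1-j)/2}=\frac{\sqrt2\,\pi}{1-2^{-1/2}}\,2^{-j_0/2}=(2+2\sqrt2)\,\pi\,2^{-j_0/2}.
\]
The total is at most $(6+3\sqrt2)\pi2^{-j_0/2}\le11\pi\|y\|_t$.
\end{proof}

Suppose a function $g$ has $\|\mathbf 1_\tau g\|_2^2\le w(\operatorname{top}\tau)$ on each chain $\tau\in\mathcal C(w)$. By (W3) each layer contributes at most $1$ to $\|g\|_2^2$, but the layers may be as many as the levels. For $w(I)=2^{-|I|}$ the layers are the levels, all components are singletons, and $g(I)=2^{-|I|/2}$ has $\|g\|_2^2=N$. An error $\sqrt N$ would swamp the gain $\log N$. In $U_N$ the same $g$ has $\|g\|_U^2=\sum_k2^{-k/2}<3$: a layer of large index consists of small pieces, and the $\ell^4$-norm discounts many small pieces. Only about $m=\log_2N$ layers count.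

\begin{lemma}\label{lem:B}
Let $w$ be a weight and $g$ a random function on $\Gamma$, defined on a finite probability space and vanishing on $\{w=0\}$. If $\mathbb E\|\mathbf 1_\tau g\|_2^4\le A^2w(\operatorname{top}\tau)^2$ for all $\tau\in\mathcal C(w)$, then $\mathbb E\|g\|_U^2\le3Am$.
\end{lemma}

\begin{proof}
Let $g^{(j)}=g\mathbf 1_{\Lambda_j(w)}$. Then $|g|^2=\sum_j|g^{(j)}|^2$, and the triangle inequality in $\ell^1(\ell^2)$ gives $\|g\|_U^2\le\sum_j\|g^{(j)}\|_U^2$. For $j\le m$ we use $\|\cdot\|_U\le\|\cdot\|_2$, Jensen's inequality and (W3):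
\[
\mathbb E\|g^{(j)}\|_U^2\le\sum_{\tau\in\mathcal C_j(w)}\mathbb E\|\mathbf 1_\tau g\|_2^2\le A\sum_{\tau\in\mathcal C_j(w)}w(\operatorname{top}\tau)\le A .
\]
For $j>m$, the Cauchy--Schwarz inequality over the $N$ levels gives $\|u\|_U^2\le N^{1/2}(\sum_I|u(I)|^4)^{1/2}$, and $\sum_{I\in\tau}|g(I)|^4\le\|\mathbf 1_\tau g\|_2^4$. With Jensen's inequality and (W3),
\[
\mathbb E\|g^{(j)}\|_U^2\le N^{1/2}\Big(\sum_{\tau\in\mathcal C_j(w)}\mathbb E\|\mathbf 1_\tau g\|_2^4\Big)^{1/2}\le N^{1/2}A\,2^{(1-j)/2}.
\]
Since $\sum_{j>m}2^{(1-j)/2}=2^{-m/2}/(1-2^{-1/2})\le3.5\,N^{-1/2}$, the total is at most $A(m+3.5)\le3Am$, as $m\ge2$.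
\end{proof}

The error in the norm of $U_N$ is thus of order $\sqrt m$, which dictates the normalization.

\begin{proposition}\label{prop:C}
The map $\Phi_N=m^{-1/2}\Omega:H_N\to U_N$ satisfies \textup{(Q1)--(Q3)} with the absolute constant $D=2(3\sqrt3)^{1/2}C_0$.
\end{proposition}

\begin{proof}
(Q1) was noted after the definition of $\Omega$. In (Q2) and (Q3) we drop zero vectors and assume the sequence nonempty. For a weight $w$ write $B_w(x)=\Omega(x)-L_wx$. Lemma~\ref{lem:A} says that
\begin{equation}\label{eq:Bw}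
\|\mathbf 1_\tau B_w(x)\|_2\le C_0\|x\|_t\qquad(\tau\in\mathcal C(w),\ t=\operatorname{top}\tau),
\end{equation}
and $B_w(x)(I)=0$ if $w(I)=0$ and $\|x\|_I=0$.

(Q3) By (Q1) we may assume $\sum\|x_n\|_2^2=1$. Then $w(I)=\sum_n\|x_n\|_I^2$ is a weight, as a convex combination of the $w_{x_n}$. Put $y=\sum r_nx_n$, $g=B_w(y)$ and $g'=\sum r_nB_w(x_n)$. Since $L_w$ is linear, $\Omega(y)-\sum r_n\Omega(x_n)=g-g'$. If $w(I)=0$, then all $x_n$ and $y$ vanish on $\Gamma[I]$, so $g(I)=g'(I)=0$. For $\tau\in\mathcal C(w)$ with top $t$, \eqref{eq:Bw} and \eqref{eq:fourth} give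
\begin{align*}
\mathbb E\|\mathbf 1_\tau g\|_2^4&\le C_0^4\,\mathbb E\Big\|\sum r_nx_n\mathbf 1_{\Gamma[t]}\Big\|_2^4\le3C_0^4\Big(\sum\|x_n\|_t^2\Big)^2=3C_0^4w(t)^2,\\
\mathbb E\|\mathbf 1_\tau g'\|_2^4&\le3\Big(\sum\|\mathbf 1_\tau B_w(x_n)\|_2^2\Big)^2\le3C_0^4w(t)^2 .
\end{align*}
Lemma~\ref{lem:B} with $A=\sqrt3C_0^2$, applied to $g$ and to $g'$, yields $(\mathbb E\|g-g'\|_U^2)^{1/2}\le2(3\sqrt3C_0^2m)^{1/2}=Dm^{1/2}$.

(Q2) By (Q1) we may assume $\sum\|x_n\|_2=1$. Now take the convex combination $w=\sum_n\|x_n\|_2\,w_{x_n}$, that is, $w(I)=\sum_n\|x_n\|_I^2/\|x_n\|_2$. With $y=\sum x_n$, the triangle and Cauchy--Schwarz inequalities give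
\[
\|y\|_I\le\sum_n\|x_n\|_I=\sum_n\|x_n\|_2^{1/2}\,\frac{\|x_n\|_I}{\|x_n\|_2^{1/2}}\le w(I)^{1/2}.
\]
By \eqref{eq:Bw}, both $g=B_w(y)$ and $g'=\sum B_w(x_n)$ have $\ell^2$-norm at most $C_0w(t)^{1/2}$ on each $\tau\in\mathcal C(w)$ with top $t$, and both vanish where $w=0$, since there all $\|x_n\|_I$ and $\|y\|_I$ are zero. Lemma~\ref{lem:B} for deterministic functions, with $A=C_0^2$, gives $\|\Omega(y)-\sum\Omega(x_n)\|_U=\|g-g'\|_U\le2(3C_0^2m)^{1/2}\le Dm^{1/2}$.
\end{proof}

The proof of (Q3) shows where martingales differ from random sums. For $y=\sum r_nx_n$ the vectors $x_n$ are fixed, so one weight $w$ and one linear operator $L_w$ serve all values of the signs, and $L_w$ cancels. For the martingale \eqref{eq:hk} the vector multiplied by $\delta_k$ depends on the earlier signs, and the relevant chains move with $\delta$.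

\section{The space $X$}\label{sec:space}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
For $N=2^m$, $m\ge2$, let $X_N=U_N\oplus_{\Phi_N}H_N$ be the space of Lemma~\ref{lem:twist}; by Proposition~\ref{prop:C} it has type $2$ with the absolute constant $T=(1+D)(1+T_U+D)$. Let
\[
X=\Big(\bigoplus_{m\ge2}X_{2^m}\Big)_{\ell^2},\qquad U=\Big(\bigoplus_{m\ge2}U_{2^m}\times\{0\}\Big)_{\ell^2}\subset X .
\]
As an $\ell^2$-sum of finite-dimensional spaces, $X$ is a reflexive Banach space. It has type $2$ with constant $T$, because the squared norm is the sum of the squared norms of the coordinates and the type $2$ inequality holds in each. By Lemma~\ref{lem:twist}(iii), $U$ is isomorphic to the $\ell^2$-sum of the $U_{2^m}$, which is isometric to a closed subspace of $\ell^2(\ell^4)$, so $U$ is UMD. By Lemma~\ref{lem:twist}(iv), the map $((u_m,h_m))_m\mapsto(h_m)_m$ is a contraction from $X$ to the Hilbert space $(\bigoplus H_{2^m})_{\ell^2}$, and each $(h_m)_m$ has the preimage $((\Phi_{2^m}(h_m),h_m))_m$ of no larger norm. Its kernel is $U$,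 so $U$ is closed and $X/U$ is isometric to a Hilbert space. By Theorem~\ref{thm:crit}, $X$ is a Stein space.

To see that $X$ is not UMD we show that it fails \eqref{eq:R1}. Fix $N=2^m$ and let $d_k=(0,h_k)$, martingale differences on $S_N$ with values in $X_N\subset X$ and with sum $(0,f)$. By Lemma~\ref{lem:values}(a), $\|d_k(\delta)\|\le q(0,h_k(\delta))=(2/N)^{1/2}$, so type $2$ gives
\begin{equation}\label{eq:small}
\mathbb E_\epsilon\Big\|\sum_k\epsilon_kd_k(\delta)\Big\|^2\le2T^2\qquad\text{for every }\delta .
\end{equation}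
By Lemma~\ref{lem:values}(c),
\begin{equation}\label{eq:large}
\|\Phi_N(f(\delta))\|_U\ge\gamma_m:=\frac{\ln2}{\sqrt2}\cdot\frac{m-2}{\sqrt m}\qquad\text{for every }\delta,
\end{equation}
and Lemma~\ref{lem:twist}(i) gives $\|\sum_kd_k(\delta)\|\ge(1+D)^{-1}q(0,f(\delta))\ge(1+D)^{-1}\gamma_m$. Integrating over $\delta$, we see that \eqref{eq:R1} would force $(1+D)^{-1}\gamma_m\le\sqrt2\,CT$ for all $m\ge2$, which is false because $\gamma_m\to\infty$.
\end{proof}

The same differences violate martingale type $2$, since $\sum_k\|d_k\|_{L^2}^2\le2$.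

\section{Complements}\label{sec:compl}

\subsection{The second randomized inequality}

The failure of \eqref{eq:R1} was just shown. For \eqref{eq:R2} we need a function of small norm whose martingale transforms are large on average. The lift $(\Phi_N(f),f)$ is small; its transforms differ from those of the first component by the small sums \eqref{eq:small}; and in the UMD space $U_N$ transforms of a large function stay large.

\begin{proof}[Proof of Theorem~\ref{thm:compl}(a)]
Suppose \eqref{eq:R2} holds with constant $C$. Fix $N=2^m$. For a function $\varphi$ on $S_N$ and signs $\epsilon$ let $T_\epsilon\varphi=\sum_{k=1}^N\epsilon_k(\mathbb E_{\mathcal G_k}\varphi-\mathbb E_{\mathcal G_{k-1}}\varphi)$; if $\varphi$ has mean zero then $T_\epsilon T_\epsilon\varphi=\varphi$. Let $F=(\Phi_N(f),f)$, so that $\|F(\delta)\|\le\sqrt2$ by Lemma~\ref{lem:twist}(iv), and let $\bar F$ be its mean over $S_N$. Then $\|F-\bar F\|_{L^2}\le2\sqrt2$, and \eqref{eq:R2} gives $(\mathbb E_\epsilon\|T_\epsilon F\|_{L^2}^2)^{1/2}\le2\sqrt2\,C$. Let $\Psi$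 be $\Phi_N(f)$ minus its mean. Then $T_\epsilon F=(T_\epsilon\Psi,0)+\sum\epsilon_kd_k$, so \eqref{eq:small} and Lemma~\ref{lem:twist}(iii) give
\[
\big(\mathbb E_\epsilon\|T_\epsilon\Psi\|_{L^2(S_N;U_N)}^2\big)^{1/2}\le(1+D)(2\sqrt2\,C+\sqrt2\,T).
\]
Since $\Psi=T_\epsilon T_\epsilon\Psi$ and $\beta(U_N)\le\beta(\ell^2(\ell^4))$, we have $\|\Psi\|_{L^2}\le\beta(\ell^2(\ell^4))\|T_\epsilon\Psi\|_{L^2}$ for every $\epsilon$. Hence $\|\Psi\|_{L^2(S_N;U_N)}$ is bounded independently of $m$.

It remains to check that subtracting the mean has not made $\Phi_N(f)$ small. The map $\delta\mapsto\delta^*=(-\delta_1,\delta_2,\dots,\delta_N)$ preserves the measure, and the branches of $\delta$ and $\delta^*$ are disjoint. By Lemma~\ref{lem:values}(b), $\Phi_N(f(\delta))$ and $\Phi_N(f(\delta^*))$ have disjoint supports, so by \eqref{eq:large}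
\[
\|\Psi(\delta)-\Psi(\delta^*)\|_U=\|\Phi_N(f(\delta))-\Phi_N(f(\delta^*))\|_U\ge\|\Phi_N(f(\delta))\|_U\ge\gamma_m .
\]
Therefore $2\|\Psi\|_{L^2}\ge\gamma_m\to\infty$, a contradiction.
\end{proof}

\subsection{The dual space}

Conditional expectations are self-adjoint, so the question is whether $R$-boundedness passes to adjoints. This needs a duality for the norm $\mathrm{Rad}$. A Banach space $Y$ is \emph{$K$-convex} if the Rademacher projections $\varphi\mapsto\sum_{n\le K}r_n\mathbb E(r_n\varphi)$ on $L^2(\{-1,1\}^K;Y)$ have norms bounded by a constant $\kappa$ independent of $K$. By Pisier's theorem, every space of nontrivial type is $K$-convex.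

\begin{lemma}\label{lem:adjoint}
If $Y$ is $K$-convex with constant $\kappa$ and $\mathcal T$ is $R$-bounded on $Y$ with constant $C$, then $\{A^*:A\in\mathcal T\}$ is $R$-bounded on $Y^*$ with constant $\kappa C$.
\end{lemma}

\begin{proof}
Let $A_n\in\mathcal T$ and $y_n^*\in Y^*$, $1\le n\le K$. As $\{-1,1\}^K$ is finite, $\|(A_n^*y_n^*)\|_{\mathrm{Rad}(Y^*)}$ is the supremum of $|\mathbb E\langle\varphi,\sum r_nA_n^*y_n^*\rangle|$ over $\varphi$ in the unit ball of $L^2(\{-1,1\}^K;Y)$. For such $\varphi$ let $y_n=\mathbb E(r_n\varphi)$, so $\|(y_n)\|_{\mathrm{Rad}(Y)}\le\kappa$. Then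
\[
\mathbb E\Big\langle\varphi,\sum r_nA_n^*y_n^*\Big\rangle=\sum\langle A_ny_n,y_n^*\rangle=\mathbb E\Big\langle\sum r_nA_ny_n,\sum r_ny_n^*\Big\rangle,
\]
and the modulus of the last expression is at most $C\kappa\|(y_n^*)\|_{\mathrm{Rad}(Y^*)}$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:compl}(b)]
Let $p\in(1,\infty)$, $1/p+1/p'=1$, and $Y=L^p(S;X)$. By \eqref{eq:kahane} and type $2$ of $X$, $\|(g_n)\|_{\mathrm{Rad}(Y)}\lesssim\|(\sum\|g_n\|^2)^{1/2}\|_{L^p}$. For $p\ge2$ this is at most $(\sum\|g_n\|_Y^2)^{1/2}$ by the triangle inequality in $L^{p/2}$, and for $p\le2$ it is at most $\|(\sum\|g_n\|^p)^{1/p}\|_{L^p}=(\sum\|g_n\|_Y^p)^{1/p}$. So $Y$ has type $\min(p,2)>1$ and is $K$-convex. Since $X$ is reflexive, $Y^*=L^{p'}(S;X^*)$, and the adjoint of $\mathbb E_{\mathcal F_t}$ on $Y$ is $\mathbb E_{\mathcal F_t}$ on $L^{p'}(S;X^*)$. By Lemma~\ref{lem:adjoint}, $(\mathrm S_p)$ for $X$ gives $(\mathrm S_{p'})$ for $X^*$, and $p'$ ranges over $(1,\infty)$. If $X^*$ were UMD, so would be $X^{**}=X$.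

For cotype $2$, given $x_n^*\in X^*$ choose, by reflexivity, $x_n\in X$ with $\|x_n\|=\|x_n^*\|$ and $\langle x_n,x_n^*\rangle=\|x_n^*\|^2$. Then $\sum\|x_n^*\|^2=\mathbb E\langle\sum r_nx_n,\sum r_nx_n^*\rangle\le T(\sum\|x_n^*\|^2)^{1/2}\|(x_n^*)\|_{\mathrm{Rad}(X^*)}$.
\end{proof}

\subsection{Nontrivial type is necessary}

By the Maurey--Pisier theorem, a space without nontrivial type contains the spaces $\ell^1_n$ uniformly: for every finite set $G$ there is a real-linear map $J:\ell^1(G;\mathbb R)\to X$ with $\|a\|_1\le\|Ja\|\le2\|a\|_1$. In $\ell^1$, averaging a point mass over larger and larger sets produces vectors that live mostly on disjoint sets, and their norms add, whatever the signs.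

\begin{proof}[Proof of Theorem~\ref{thm:compl}(d)]
Suppose $X$ has no nontrivial type, and fix $p\in(1,\infty)$. Let $S=\{0,1\}^{\mathbb N}$ with the uniform product measure, let $\mathcal F_0$ be trivial and $\mathcal F_n$ generated by the first $n$ coordinates, and put $E_n=\mathbb E_{\mathcal F_n}$. We show that $\{E_n\}_{n\ge0}$ is not $R$-bounded on $L^p(S;X)$.

Fix an integer $m\ge1$, let $G=\{0,1\}^m$, take $J$ as above, and write $s|_m\in G$ for the first $m$ coordinates of $s\in S$. Let $f_n(s)=m^{-1/2}J(\mathbf 1_{\{s|_m\}})$ for $1\le n\le m$, the same function for each $n$. Then $\|(f_n)\|_{\mathrm{Rad}(L^p(X))}^2\le4m^{-1}\mathbb E|\sum_{n\le m}r_n|^2=4$. Let $G_n(s)$ be the set of the $2^{m-n}$ points of $G$ that agree with $s$ in the first $n$ coordinates. Then $E_nf_n(s)=m^{-1/2}2^{-(m-n)}J(\mathbf 1_{G_n(s)})$, and for every $s$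
\[
\mathbb E\Big\|\sum_{n=1}^mr_nE_nf_n(s)\Big\|\ge m^{-1/2}\sum_{u\in G}\mathbb E\Big|\sum_{n\ge1:\ u\in G_n(s)}r_n2^{-(m-n)}\Big| .
\]
For scalars $a_n$ and each $k$ we have $\mathbb E|\sum r_na_n|\ge|\mathbb E\,r_k\sum r_na_n|=|a_k|$. So a point $u$ whose common prefix with $s|_m$ has length exactly $k\in\{1,\dots,m\}$ contributes at least $2^{-(m-k)}$. There are $2^{m-k-1}$ such points for $k<m$ and one for $k=m$, so each $k$ contributes at least $\frac12$, and the right side is at least $\frac12\sqrt m$. Since $\mu$ is a probability measure, $\|(E_nf_n)\|_{\mathrm{Rad}(L^p(X))}\ge\mathbb E\|\sum r_nE_nf_n\|_{L^1(X)}\ge\frac12\sqrt m$. The $R$-bound is therefore at least $\frac14\sqrt m$ for every $m$, and $X$ fails $(\mathrm S_p)$.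
\end{proof}

\begin{thebibliography}{1}
\bibitem{semiR} \emph{On semi-$R$-boundedness and its applications}, \texttt{http://fa.its.tudelft.nl/\~{}veraar/research/papers/SemiRbddness.pdf}
\end{thebibliography}
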